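
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem*{question}{Question}
\newtheorem{remark}[theorem]{Remark}

\title{Do the Euler classes of projective modules form a subgroup?}


\begin{abstract}
Let $R$ be a commutative Noetherian ring of dimension $n\ge 2$ containing $\mathbb Q$, and let $H$ be the set of those elements of the Euler class group $E(R)$ that are Euler classes of projective $R$-modules of rank $n$ with trivial determinant. We show that $H$ need not be a subgroup: for a smooth rational affine fourfold over $\mathbb Q$ it is closed neither under addition nor under negation. We also show that $H$ is a subgroup for every such ring of dimension $n$ exactly when $n\in\{2,3\}$. The dividing line is visible in the Whitney formula: when first Chern classes vanish, $c_n$ is additive for $n=2,3$, while for $n=4$ the cross term $c_2c_2$ appears.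
\end{abstract}

\section{The question and the answer}

\subsection{Euler class group and Euler classes}

Throughout, $R$ is a commutative Noetherian ring of dimension $n\ge2$ containing $\mathbb Q$. Projective modules are finitely generated of constant rank, $M^*=\operatorname{Hom}_R(M,R)$, and the unit ideal has height $\infty$.

Let $P$ be projective of rank $n$. A general linear form $P\to R$ vanishes on a closed subscheme of $\operatorname{Spec}R$ that is zero-dimensional or empty, and an identification of $\wedge^nP$ with $R$ orients that subscheme. The Euler class group, introduced by Bhatwadekar and Sridharan \cite{BS}, is the group in which such oriented zero-dimensional subschemes live.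

Let $J\subset R$ be an ideal of height $n$ with $J/J^2$ generated by $n$ elements. A \emph{local orientation} $\omega_J$ of $J$ is a class of surjections $(R/J)^n\twoheadrightarrow J/J^2$, where two surjections are equivalent if they differ by an element of $SL_n(R/J)$. Let $G$ be the free abelian group on the pairs $(N,\omega_N)$ in which $N$ is such an ideal with $\operatorname{Spec}(R/N)$ connected. For arbitrary $(J,\omega_J)$, write $J=\bigcap_iN_i$ with the $N_i$ pairwise comaximal and each $\operatorname{Spec}(R/N_i)$ connected. Then $\omega_J$ induces local orientations $\omega_{N_i}$, and we put $(J,\omega_J)=\sum_i(N_i,\omega_{N_i})\in G$. Let $G_0\subset G$ be the subgroup generated by all $(J,\omega_J)$ for which $\omega_J$ lifts to a surjection $R^n\twoheadrightarrow J$. The \emph{Euler class group} is $E(R)=G/G_0$.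

Now let $P$ be projective of rank $n$ with an isomorphism $\chi:R\xrightarrow{\sim}\wedge^nP$. There is a surjection $\alpha:P\twoheadrightarrow J$ onto an ideal of height $n$. Choose an isomorphism $\gamma:(R/J)^n\xrightarrow{\sim}P/JP$ with $\wedge^n\gamma=\chi\otimes R/J$. The composite $(R/J)^n\to P/JP\to J/J^2$ defines a local orientation $\omega_J$, and the \emph{Euler class} $e(P,\chi):=(J,\omega_J)\in E(R)$ is well defined. It measures exactly the obstruction one would want \cite{BS}:
\begin{equation}\label{eq:bs}
e(P,\chi)=0\iff P\text{ has a unimodular element, i.e.\ there is a surjection }P\twoheadrightarrow R.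
\end{equation}

Let
\[
H=\{\,e(P,\chi)\;:\;P\text{ projective of rank }n,\ \chi:R\xrightarrow{\sim}\wedge^nP\,\}\subseteq E(R).
\]

\begin{question}[\cite{PGC}]
Is $H$ a subgroup of $E(R)$?
\end{question}

Three facts are known. If $n=2$, then $H=E(R)$. If $R$ is an affine algebra over an algebraically closed field, then again $H=E(R)$. If $R$ is the coordinate ring of the $3$-dimensional real sphere, then $H$ is the trivial subgroup. In each of these cases $H$ is a subgroup.

\subsection{Results}

\begin{theorem}\label{thm:A}
There is a regular domain $R$ of dimension $4$, finitely generated over $\mathbb Q$, for which $H$ is closed neither under addition nor under negation. One can take $\operatorname{Spec}R$ to be a smooth rational affine fourfold, the complement of a hypersurface in $\mathbb P^4_{\mathbb Q}$.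
\end{theorem}

\begin{theorem}\label{thm:B}
Let $n\ge2$. Then $H$ is a subgroup of $E(R)$ for every commutative Noetherian ring $R\supseteq\mathbb Q$ of dimension $n$ if and only if $n\in\{2,3\}$. For every $n\ge4$ there is a finitely generated $\mathbb Q$-algebra of dimension $n$ for which $H$ is not closed under addition.
\end{theorem}

\subsection{The guess, and what the Whitney formula says}\label{sec:guess}

Suppose $R$ is a domain, finitely generated and smooth over a field containing $\mathbb Q$. By Proposition~\ref{prop:cycles} below, $E(R)$ maps to zero-cycles modulo rational equivalence, and $e(P,\chi)$ goes to $(-1)^nc_n(P)$. Let $P,Q$ be of rank $n$ with trivial determinants. By Serre's theorem $P\oplus Q\cong T\oplus R^n$ with $T$ of rank $n$, and $T$ is the obvious candidate for a module whose Euler class is the sum. Since $c_1(P)=c_1(Q)=0$, the Whitney formula gives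
\begin{equation}\label{eq:whitney}
c_n(T)=c_n(P)+c_n(Q)+\sum_{i=2}^{n-2}c_i(P)\,c_{n-i}(Q).
\end{equation}
The last sum is empty for $n=2,3$. For $n=4$ it is $c_2(P)c_2(Q)$.

This suggests where the answer should change, but it proves nothing in either direction. For $n\ge4$ a module other than $T$ might have the right Euler class, so we need a constraint valid for all $P$ at once. We find rings on which $c_n$ modulo a prime $p<n$ is a non-additive function of lower data. For $n=3$ formula \eqref{eq:whitney} concerns only an image of the Euler class, and only for special rings. We need a construction that controls the Euler class itself over an arbitrary Noetherian ring $R\supseteq\mathbb Q$, and Section~\ref{sec:dim3} gives one by patching. Sections~\ref{sec:fourfold} and \ref{sec:all} contain the counterexamples. For $n=2$ we rely on the known fact above.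

\subsection{Facts used}\label{sec:facts}

$CH^*$ denotes Chow groups, and $CH_0$ denotes zero-cycles modulo rational equivalence. A projective module is viewed as a vector bundle on $\operatorname{Spec}$; Chern classes extend to $K_0$ by multiplicativity.

\begin{itemize}
\item \cite[Prop.~14.1]{F}: let $E$ be a bundle of rank $n$ on a smooth $n$-dimensional variety $Y$, and $\sigma$ a section whose zero scheme $Z$ is empty or of dimension $0$. Then $\sigma$ is a regular section and $c_n(E)\cap[Y]=[Z]$ in $CH_0(Y)$.
\item Eisenbud--Evans, in the form used in \cite{BS}: let $M$ be projective of rank $r$ over a Noetherian ring $A$, $u\in M^*$, $a\in A$. There is $v\in M^*$ such that every prime containing $(u+av)(M)$ but not $a$ has height $\ge r$.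
\item Serre: over a Noetherian ring $A$ of dimension $d$, a projective module of rank $r>d$ is isomorphic to $M'\oplus A^{r-d}$ for some projective $M'$ of rank $d$. Consequently a class of constant rank $r\ge d$ in $K_0(A)$ is the class of a projective module of rank $r$: write it as $[M]-[A^m]$ and split $A^m$ off $M$.
\item Bass: over a Noetherian ring of dimension $d$, a stably free module of rank $>d$ is free.
\item For $U$ open in a regular variety $V$ with closed complement $Z$, the sequences $CH_0(Z)\to CH_0(V)\to CH_0(U)\to0$ and $G_0(Z)\to K_0(V)\to K_0(U)\to0$ are exact, and $CH^*(V)\to CH^*(U)$ is surjective. Here $G_0$ is the Grothendieck group of coherent sheaves; on regular schemes it is $K_0$.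
\end{itemize}

\section{From the Euler class group to zero-cycles}

To show that an element is not in $H$ we map $E(R)$ to a group in which computations are possible. We allow a quotient $S$ of $R$, because the ring of Section~\ref{sec:all} is not a domain and will be studied on its components.

\begin{proposition}\label{prop:cycles}
Let $k\supseteq\mathbb Q$ be a field, $R$ a finitely generated $k$-algebra of dimension $n\ge2$, and $\pi:R\twoheadrightarrow S$ a surjection onto a smooth $k$-algebra $S$ which is a domain of dimension $n$. Put $Y=\operatorname{Spec}S$. Sending $(J,\omega_J)$ to the cycle $[S/JS]$ of lengths defines a homomorphism $\varphi_\pi:E(R)\to CH_0(Y)$, and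
\[
\varphi_\pi(e(P,\chi))=(-1)^nc_n(P\otimes_RS).
\]
\end{proposition}

\begin{proof}
If $J$ has height $n=\dim R$, then $\dim R/J=0$, so $S/JS$ has finite length. Define $\varphi_\pi$ on the generators of $G$ by $(N,\omega_N)\mapsto[S/NS]$. If $J=\bigcap N_i$ with pairwise comaximal $N_i$, then $S/JS=\prod_iS/N_iS$, so $(J,\omega_J)\mapsto[S/JS]$.

If $\omega_J$ lifts to a surjection $R^n\twoheadrightarrow J$, then $JS$ is generated by $n$ elements. They form a section of $\mathcal O_Y^n$ with zero scheme $\operatorname{Spec}S/JS$, which is empty or of dimension $0$. Hence $[S/JS]=c_n(\mathcal O_Y^n)=0$ by \cite[Prop.~14.1]{F}, and $\varphi_\pi$ factors through $E(R)$.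

If $\alpha:P\twoheadrightarrow J$ is a surjection onto an ideal of height $n$, then $\alpha\otimes S$ is a section of $(P\otimes S)^*$ with zero scheme $\operatorname{Spec}S/JS$. So, again by \cite[Prop.~14.1]{F}, $[S/JS]=c_n((P\otimes S)^*)=(-1)^nc_n(P\otimes S)$.
\end{proof}

\section{A fourfold on which $H$ is not a subgroup}\label{sec:fourfold}

We want an affine open $X\subset\mathbb P^4$ with enough zero-cycles left to see a non-additive $c_4$. If every closed point of $D=\mathbb P^4\setminus X$ has degree divisible by a prime $p$, then the degree modulo $p$ survives on $CH_0(X)$. The useful prime is $p=3$. Indeed $([\mathcal O(1)]-1)^4\in K_0(\mathbb P^4)$ has total Chern class $\prod_{i=0}^4(1+ih)^{(-1)^{i}\binom4i}=1-3!\,h^4$ with $h=c_1(\mathcal O(1))$, so modulo a prime $p\ge5$ one could change $c_4$ at will without changing $c_1,c_2,c_3$. Modulo $3$ this freedom disappears. Modulo $2$ nothing would be gained, because every subset of $\mathbb Z/2$ containing $0$ is a subgroup.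

\subsection{The variety}

Let $L=\mathbb Q(\tau)$ with $\tau^9=2$, so that $[L:\mathbb Q]=9$ by Eisenstein's criterion. Let
\[
N(x_0,\dots,x_4)=\operatorname{Norm}_{L/\mathbb Q}(x_0+x_1\tau+\dots+x_4\tau^4),
\]
a form of degree $9$ over $\mathbb Q$, nonzero since $N(1,0,0,0,0)=1$. Put $D=V(N)\subset\mathbb P^4_{\mathbb Q}$ and
\[
X=\mathbb P^4_{\mathbb Q}\setminus D=\operatorname{Spec}R,\qquad R=\mathbb Q[x_0,\dots,x_4,N^{-1}]_0 .
\]
This is a smooth rational affine variety of dimension $4$. (Degree $9$ rather than $3$ is needed because $1,\tau,\dots,\tau^4$ must be linearly independent; otherwise $D$ would have rational points.)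

\begin{lemma}\label{lem:deg3}
Every closed point of $D$ has degree divisible by $3$.
\end{lemma}

\begin{proof}
Suppose a closed point of $D$ has residue field $K$ with $d=[K:\mathbb Q]$ prime to $3$. Form $K(\tau)$ in an algebraic closure of $K$, where $\tau$ is a root of $T^9-2$. Its degree over $\mathbb Q$ is divisible by $9$ and by $d$, hence by $9d$, while $[K(\tau):K]\le9$. So $[K(\tau):K]=9$. Thus $L\otimes_{\mathbb Q}K$ is a field with $K$-basis $1,\tau,\dots,\tau^8$, and over $K$ the form $N$ is the norm from this field restricted to the span of $1,\dots,\tau^4$. The norm of a nonzero element of a finite field extension is nonzero, so $N$ has no nontrivial zero in $K^5$. But the given closed point provides one.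
\end{proof}

By the lemma and the exact sequence $CH_0(D)\to CH_0(\mathbb P^4)\to CH_0(X)\to0$, the degree induces a homomorphism $\delta:CH_0(X)\to\mathbb Z/3$. The ring $CH^*(\mathbb P^4)=\mathbb Z[h]/(h^5)$ surjects onto $CH^*(X)$, and $\delta(h^4|_X)=1$. Let
\[
\Phi=\delta\circ\varphi_{\mathrm{id}}:E(R)\to\mathbb Z/3,\qquad \Phi(e(P,\chi))=\delta(c_4(P)),
\]
the last equality by Proposition~\ref{prop:cycles}.

\subsection{One module and its obvious double}

Let $P_1=\mathcal O(1)^2\oplus\mathcal O(-1)^2$, restricted to $X$. It has rank $4$ and trivial determinant, and $c(P_1)$ is the restriction to $X$ of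
\[
(1+h)^2(1-h)^2=(1-h^2)^2=1-2h^2+h^4 .
\]
So for any $\chi$ the class $\varepsilon=e(P_1,\chi)\in H$ has $\Phi(\varepsilon)=1$. Which module could have Euler class $2\varepsilon$? Splitting off a free summand, $P_1\oplus P_1\cong T\oplus R^4$, we get $c(T)=(1-h^2)^4=1-4h^2+6h^4$ on $X$. Thus $\delta(c_4(T))=6=0$, and not $\Phi(2\varepsilon)=2$. The discrepancy is the cross term $c_2(P_1)^2=4h^4$ of \eqref{eq:whitney}. For $-\varepsilon$ the obvious candidate is a module $T'$ of rank $4$ with $[T']=8-[P_1]$. Here $c(T')=(1-h^2)^{-2}=1+2h^2+3h^4$, and again we get $0$ instead of $-1=2$. We now show that no module does better.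

\subsection{All modules}

\begin{proposition}\label{prop:values}
$\Phi(H)\subseteq\{0,1\}\subset\mathbb Z/3$.
\end{proposition}

\begin{proof}
Let $P$ be projective of rank $4$ over $R$ with $\wedge^4P\cong R$. Since $K_0(\mathbb P^4)\to K_0(X)$ is surjective and $K_0(\mathbb P^4)$ is generated by the $[\mathcal O(a)]$, we may write $[P]=\sum_am_a[\mathcal O(a)|_X]$ with $m_a\in\mathbb Z$. So $c(P)$ is the restriction of $\prod_a(1+ah)^{m_a}$, and $\delta(c_4(P))$ is the $h^4$-coefficient of this product modulo $3$.

Since $\wedge^4P$ is trivial, $c_1(P)=0$, and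
\[
0=\delta\big(c_1(P)\,h^3|_X\big)=\sum_aa\,m_a\in\mathbb Z/3 .
\]
Put $x=\sum_{a\equiv1\,(3)}m_a$ and $y=\sum_{a\equiv-1\,(3)}m_a$. The relation says $x-y=3z$ with $z\in\mathbb Z$. In $\mathbb F_3[h]/(h^5)$ we obtain
\[
\prod_a(1+ah)^{m_a}=(1+h)^x(1-h)^y=(1-h^2)^y(1+h)^{3z}=(1-h^2)^y(1+h^3)^z .
\]
The factor $(1-h^2)^y$ has no $h$-term to pair with $h^3$, so the $h^4$-coefficient is $\binom y2=y(y-1)/2$. Hence
\[
\delta(c_4(P))=\tbinom y2\bmod3=0,\,0,\,1\quad\text{for }y\equiv0,\,1,\,2\pmod3 .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:A}]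
We have $\Phi(\varepsilon+\varepsilon)=2$ and $\Phi(-\varepsilon)=-1=2$, and $2\notin\Phi(H)$ by Proposition~\ref{prop:values}. So neither $\varepsilon+\varepsilon$ nor $-\varepsilon$ lies in $H$, although $\varepsilon$ does.
\end{proof}

\begin{remark}
In the proof of Proposition~\ref{prop:values}, $-y$ is the $h^2$-coefficient modulo $3$. So $\Phi(e(P,\chi))$ is a \emph{quadratic} function of the second Chern class modulo $3$, and this function omits a value. Triviality of the determinant is essential: by Serre there is a module of rank $4$ with class $5[\mathcal O(1)]-1$, whose $c_4$ is $\binom54h^4=5h^4$, with $\delta$-value $2$.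
\end{remark}

\section{Dimension three}\label{sec:dim3}

In this section $\dim R=3$, and we show that $H$ is a subgroup. We put $(R,\omega)=0$ for the unit ideal. By \eqref{eq:bs}, the description $e(P,\chi)=(\alpha(P),\omega)$ then also holds when $\alpha(P)=R$.

\subsection{The plan}

Let $P,Q$ have rank $3$ and trivialized determinants. Take $f_1\in P^*$, $g_1\in Q^*$ whose images $J_1,J_2$ have height $\ge3$ and are comaximal, and choose $s\in J_1$, $t\in J_2$ with $s+t=1$. A module $T$ that looks like $P$ near $V(J_1)$ and like $Q$ near $V(J_2)$, with a functional restricting to $f_1$ and $g_1$, would have Euler class $e(P,\chi_P)+e(Q,\chi_Q)$. To glue $P_t$ to $Q_s$ we need an isomorphism $P_{st}\cong Q_{st}$ matching $f_1$ with $g_1$. Over $R_{st}$ both functionals are onto, but their kernels are projective of rank \emph{two}, and nothing makes them isomorphic.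

The remedy is a second functional. Where $f_1,f_2$ together map $P$ onto $R^2$, the kernel has rank one and is determined by the determinant, hence is free. The locus where $f_1,f_2$ fail to be onto has codimension two in general. It is a curve, and in dimension three two curves can be moved apart.

\subsection{Pairs of functionals}

For $f,g\in P^*$ let $I(f,g)\subseteq R$ be the image of
\[
f\wedge g:\wedge^2P\to R,\qquad u\wedge v\mapsto f(u)g(v)-f(v)g(u).
\]
Clearly $I(f,g)\subseteq f(P)$. For a prime $q$ with residue field $k(q)$ let $f(q)$ be the image of $f$ in $P^*\otimes k(q)$. Then $I(f,g)\subseteq q$ if and only if $f(q),g(q)$ are linearly dependent. Surjectivity can be tested at the residue fields of maximal ideals, so $(f,g):P\to R^2$ is surjective if and only if $I(f,g)=R$.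

\medskip
\noindent\textbf{Avoidance.} \emph{Given finitely many primes $q_i$ and proper subspaces $W_i\subsetneq P^*\otimes k(q_i)$, there is $f\in P^*$ with $f(q_i)\notin W_i$ for all $i$.} Let $V$ be the $\mathbb Q$-span of a finite generating set of $P^*$. Since the image of $V$ spans $P^*\otimes k(q_i)$ over $k(q_i)$, the preimage of $W_i$ in $V$ is a proper $\mathbb Q$-subspace, and a $\mathbb Q$-vector space is not a finite union of proper subspaces.

\begin{lemma}\label{lem:pair}
Let $P$ be projective of rank $3$. There are $f_1,f_2\in P^*$ with $\operatorname{ht}f_1(P)\ge3$ and $\operatorname{ht}I(f_1,f_2)\ge2$.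
\end{lemma}

\begin{proof}
Eisenbud--Evans with $u=0$, $a=1$ gives $f_1$ with $\operatorname{ht}f_1(P)\ge3$. So $f_1(q)\ne0$ for all primes $q$ of height $\le2$. We must make $f_2$ independent of $f_1$ at all primes of height $\le1$, and there may be infinitely many of these. We first get independence outside a finite set and then repair that set.

By avoidance choose $y\in P^*$ with $f_1(p),y(p)$ independent at every minimal prime $p$. Then $I(f_1,y)$ lies in no minimal prime, so the height-one primes containing it are minimal over it and form a finite set $B$. By avoidance choose $z\in P^*$ with $f_1,y,z$ independent at all minimal primes and $f_1,z$ independent at all $q\in B$. Let $\Delta$ be the image of $f_1\wedge y\wedge z:\wedge^3P\to R$. It is contained in a prime $q$ if and only if $f_1,y,z$ are dependent at $q$. So $\Delta$ lies in no minimal prime, and the set $F$ of height-one primes containing $\Delta$ is finite.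

Let $q\in F$. In the $2$-dimensional space $(P^*\otimes k(q))/\langle f_1(q)\rangle$ the images of $y$ and $z$ are not both zero: that of $z$ is nonzero if $q\in B$, and that of $y$ is nonzero if $q\notin B$. Hence the image of $y+az$ vanishes for at most one $a\in\mathbb Q$: if it vanished for $a$ and for $a'\ne a$, then the image of $(a-a')z$, and so those of $z$ and $y$, would vanish. Choose $a\in\mathbb Q$ outside these finitely many values and set $f_2=y+az$. Then $f_1,f_2$ are independent at all $q\in F$. At the other primes of height $\le1$, the three functionals $f_1,y,z$ are independent, hence so are $f_1,y+az$.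
\end{proof}

\subsection{Adding two modules}

\begin{proposition}\label{prop:add}
Let $P,Q$ be projective of rank $3$ with trivializations $\chi_P,\chi_Q$ of their determinants. There is a projective module $T$ of rank $3$ with a trivialization $\chi_T$ such that
\[
e(T,\chi_T)=e(P,\chi_P)+e(Q,\chi_Q)\ \text{in }E(R),\qquad [T]+[R^3]=[P]+[Q]\ \text{in }K_0(R).
\]
\end{proposition}

The $K_0$-statement is what will give negatives later.

\begin{proof}
\emph{Choice of functionals.} Take $f_1,f_2\in P^*$ as in Lemma~\ref{lem:pair}, and put $J_1=f_1(P)$, $I_1=I(f_1,f_2)$. Then $\dim R/I_1\le1$. By Serre, $Q/I_1Q$, of rank $3$, has a free summand of rank $2$, hence surjects onto $(R/I_1)^2$. (If $I_1=R$, this is vacuous.) Lift this surjection to $(u,g_2):Q\to R^2$. Then $u(Q)+I_1=R$, so there is $a\in I_1$ with $1-a\in u(Q)$. By Eisenbud--Evans choose $v\in Q^*$ such that, with $g_1=u+av$ and $J_2=g_1(Q)$, every prime containing $J_2$ but not $a$ has height $\ge3$. A prime containing both $J_2$ and $a$ would contain $u(Q)$, hence $1-a$ and $a$, which is impossible. So $\operatorname{ht}J_2\ge3$. As $g_1\equiv u$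 modulo $I_1$, the map $(g_1,g_2)$ is surjective modulo $I_1$. Hence $I_2:=I(g_1,g_2)$ satisfies $I_1+I_2=R$. Choose
\[
s\in I_1\subseteq J_1,\qquad t\in I_2\subseteq J_2,\qquad s+t=1 .
\]

\emph{Gluing.} Since $s\in I_1$, over $R_s$ the map $(f_1,f_2):P_s\to R_s^2$ is a split surjection. Its kernel has rank one and is isomorphic to $\wedge^3P_s\cong R_s$. So there is an isomorphism $\theta_P:P_s\to R_s^3$ with first two coordinates $f_1,f_2$. After scaling the third coordinate by a unit, $\theta_P$ carries $\chi_P$ to the standard orientation of $R_s^3$. In the same way, since $t\in I_2$, there is $\theta_Q:Q_t\to R_t^3$ with first two coordinates $g_1,g_2$ carrying $\chi_Q$ to the standard orientation. Glue $P_t$ on $D(t)$ to $Q_s$ on $D(s)$ along $\theta_Q^{-1}\theta_P:P_{st}\to Q_{st}$. The result is a projective module $T$ of rank $3$ with $T_t=P_t$, $T_s=Q_s$. Since the gluing map carries $f_i$ to $g_i$ and $\chi_P$ to $\chi_Q$, we also get functionals $h_1,h_2\in T^*$ restricting to $f_i$ on $D(t)$ and to $g_i$ on $D(s)$, and a trivialization $\chi_T$ restricting to $\chi_P$ and $\chi_Q$.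

\emph{Euler class.} Let $J=h_1(T)$. Then $J_t=(J_1)_t$ and $J_s=(J_2)_s$. Since $s\in J_1$ and $t\in J_2$, also $(J_1\cap J_2)_t=(J_1)_t$ and $(J_1\cap J_2)_s=(J_2)_s$. Hence $J=J_1\cap J_2$, with $J_1+J_2=R$ and $\operatorname{ht}J\ge3$. Modulo $J_1$ we have $t\equiv1$, so passing to $R/J_1$ factors through $R_t$. There $T,h_1,J,\chi_T$ are $P,f_1,J_1,\chi_P$. Therefore the map $T/JT\to J/J^2$ becomes, after $\otimes R/J_1$, the map $P/J_1P\to J_1/J_1^2$ induced by $f_1$, compatibly with $\chi_T$ and $\chi_P$. By the same argument with $s\equiv1$ modulo $J_2$, it becomes after $\otimes R/J_2$ the map induced by $g_1$, compatibly with $\chi_T$ and $\chi_Q$. So the orientation $\omega_J$ defined by $h_1$ and $\chi_T$ induces the orientations $\omega_{J_1},\omega_{J_2}$ defined by $f_1,\chi_P$ and $g_1,\chi_Q$. In $G$ we get $(J,\omega_J)=(J_1,\omega_{J_1})+(J_2,\omega_{J_2})$, where a unit ideal contributes $0$. This is the first assertion.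

\emph{Class in $K_0$.} For $(M;u_1,u_2;\chi)$ equal to $(P;f_1,f_2;\chi_P)$, $(Q;g_1,g_2;\chi_Q)$ or $(T;h_1,h_2;\chi_T)$, consider the complex
\[
C_M:\qquad R^2\xrightarrow{\ (u_1,u_2)\ }M^*\xrightarrow{\ w\,\mapsto\,(u_1\wedge u_2\wedge w)(\chi(1))\ }R .
\]
In local coordinates the second map is given by the $2\times2$ minors of $(u_1,u_2)$; its image is $I(u_1,u_2)$. So $C_M$ sees only the locus where $u_1,u_2$ degenerate, and for $T$ this locus is the disjoint union of those for $P$ and $Q$. Precisely, if $u_1,u_2,u_3$ is a basis of $M^*$ over a localization, then $(u_1\wedge u_2\wedge u_3)(\chi(1))$ is a unit and $C_M$ is exact there. The coordinates of $\theta_P$ and $\theta_Q$ are such bases, so $(C_P)_s$ and $(C_Q)_t$ are acyclic. Moreover $(C_T)_t\cong(C_P)_t$ and $(C_T)_s\cong(C_Q)_s$. For every complex $C$ of $R$-modules the sequence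
\[
0\to C\to C_s\oplus C_t\to C_{st}\to0
\]
is exact because $s+t=1$. For $C=C_P,C_Q,C_T$ the complex $C_{st}$ is isomorphic to a localization of $(C_P)_s$ or of $(C_Q)_t$, hence acyclic, so $C\to C_s\oplus C_t$ is a quasi-isomorphism. Hence
\[
C_P\to(C_P)_t,\qquad C_Q\to(C_Q)_s,\qquad C_T\to(C_T)_t\oplus(C_T)_s\cong(C_P)_t\oplus(C_Q)_s
\]
are quasi-isomorphisms, and $C_T\cong C_P\oplus C_Q$ in the derived category $D(R)$. Bounded complexes of finitely generated projective modules that are isomorphic in $D(R)$ are homotopy equivalent. The mapping cone of a homotopy equivalence is a split exact complex of projectives, so the two complexes have the same Euler characteristic in $K_0(R)$. Thus $3-[T^*]=(3-[P^*])+(3-[Q^*])$. Dualizing gives the second assertion.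
\end{proof}

\begin{remark}
The argument is confined to dimension three by the step that moves the curves apart. In dimension $n$ one would need $n-1$ functionals on $P$ to reduce the kernel to rank one. Their degeneracy ideal $I_1$ would have height $2$ in general, so $\dim R/I_1\le n-2$, and Serre's theorem splits off from $Q/I_1Q$ a free summand of rank $n-(n-2)=2$ only. One needs rank $n-1$, and $n-1\le2$ means $n\le3$.
\end{remark}

\subsection{Negatives}

\begin{theorem}\label{thm:three}
If $\dim R=3$, then $H$ is a subgroup of $E(R)$.
\end{theorem}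

\begin{proof}
We have $0\in H$, since $R^3$ has a unimodular element. Closure under addition is Proposition~\ref{prop:add}.

For negation let $(P,\chi)$ be given. The idea is to add to $P$ a stable complement; the sum is then stably free, and in this rank a stably free module has Euler class zero. Choose $P''$ of rank $\ge3$ with $P\oplus P''$ free. By Serre, $P''\cong P'\oplus R^m$ with $P'$ of rank $3$. Then $[P]+[P']=[R^6]$ in $K_0(R)$, and $\wedge^3P\otimes\wedge^3P'\cong R$ gives $\wedge^3P'\cong R$. Fix a trivialization $\chi'$. Proposition~\ref{prop:add} applied to $P,P'$ gives $T$ with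
\[
e(T,\chi_T)=e(P,\chi)+e(P',\chi'),\qquad [T]=[R^3],
\]
so $T$ is stably free. By Bass' theorem $T\oplus R$, of rank $4>\dim R$, is free. Hence $T$ is isomorphic to the kernel of a unimodular row $(a_0,a_1,a_2,a_3):R^4\to R$, say $\sum a_ib_i=1$. Because the row has an even number of entries, $v=(-a_1,a_0,-a_3,a_2)$ lies in this kernel, and the functional
\[
x\mapsto-b_1x_0+b_0x_1-b_3x_2+b_2x_3
\]
takes the value $\sum a_ib_i=1$ on $v$. So $T$ has a unimodular element and $e(T,\chi_T)=0$ by \eqref{eq:bs}. Therefore $-e(P,\chi)=e(P',\chi')\in H$.
\end{proof}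

\section{Counterexamples in every dimension at least four}\label{sec:all}

Fix $n\ge4$. Again we remove from a projective variety a divisor all of whose closed points have degree divisible by a prime $p<n$. This time the variety is $(\mathbb P^1)^n$. Its Chern classes are easy to compute for all $n$, and coordinates can be specialized one at a time.

Write $[m]=\{1,\dots,m\}$. By Bertrand's postulate there is a prime $p$ with
\begin{equation}\label{eq:p}
p<n\le2p.
\end{equation}
Indeed, with $m=\lfloor n/2\rfloor\ge2$ there is a prime $p$ with $m<p<2m$; then $p<n$ and $2p\ge2m+2>n$. The inequality $p<n$ will kill the contribution of the top part of $K_0$, and $n\le2p$ will keep a product of two factors alive.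

\subsection{The variety $Y^n$}\label{sec:Yn}

Let $D\subset\mathbb P^1_{\mathbb Q}$ be a closed point of degree $p$, for example $T^p=2$. Let $Y=\mathbb P^1\setminus D=\operatorname{Spec}A$, let $y_0\in Y(\mathbb Q)$, and let $\mathrm{ev}:A\to A$ be $f\mapsto f(y_0)$. Put $S=A^{\otimes_{\mathbb Q}n}$. Then $\operatorname{Spec}S=Y^n$ is open in $(\mathbb P^1)^n$, hence smooth and integral of dimension $n$.

\medskip
\noindent\textbf{Zero-cycles.} Let $h_j=c_1(\mathcal O_j(1))$, where $\mathcal O_j(1)$ is the pullback of $\mathcal O(1)$ from the $j$-th factor. The ring $CH^*((\mathbb P^1)^n)=\mathbb Z[h_1,\dots,h_n]/(h_j^2)$ surjects onto $CH^*(Y^n)$. The complement of $Y^n$ is $\bigcup_jZ_j$ with $Z_j=\mathrm{pr}_j^{-1}(D)$, where $\mathrm{pr}_j$ is the $j$-th projection. The residue field of a closed point of $Z_j$ contains the residue field $k(D)$ of $D$, so its degree is divisible by $p$. Hence the degree induces $\delta:CH_0(Y^n)\to\mathbb Z/p$ with $\delta(h_1\cdots h_n)=1$.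

\medskip
\noindent\textbf{$K$-theory.} Let $x_j=[\mathcal O_j(1)]-1$. Then $K_0((\mathbb P^1)^n)=\mathbb Z[x_1,\dots,x_n]/(x_j^2)$, and we claim
\begin{equation}\label{eq:K0}
K_0(Y^n)=\mathbb Z[x_1,\dots,x_n]/(x_j^2,\ p\,x_j).
\end{equation}
The kernel of the surjection $K_0((\mathbb P^1)^n)\to K_0(Y^n)$ is the image of $G_0(\bigcup_jZ_j)$. This group is generated by classes of structure sheaves of integral closed subschemes, each contained in some $Z_j$, so the kernel is generated by the images of the $G_0(Z_j)$. As $Z_j\cong(\mathbb P^1)^{n-1}_{k(D)}$, the group $G_0(Z_j)$ is generated by restrictions of line bundles from $(\mathbb P^1)^n$. By the projection formula its image is the ideal generated by $[\mathcal O_{Z_j}]=1-[\mathcal O_j(-p)]=1-(1+x_j)^{-p}=p\,x_j$. This proves \eqref{eq:K0}. With $x_C=\prod_{j\in C}x_j$, every $\xi\in K_0(Y^n)$ is uniquely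
\[
\xi=r+\sum_{\emptyset\ne C\subseteq[n]}\xi_Cx_C,\qquad r\in\mathbb Z,\ \xi_C\in\mathbb Z/p .
\]

\noindent\textbf{Chern classes.} Let $h_C=\prod_{j\in C}h_j$. For $C\ne\emptyset$ we claim that in $CH^*((\mathbb P^1)^n)$
\begin{equation}\label{eq:cxC}
c(x_C)=1+\lambda_{|C|}h_C,\qquad\lambda_m=(-1)^{m-1}(m-1)!\,.
\end{equation}
Expanding the product $x_C$ gives $c(x_C)=\prod_{C'\subseteq C}\big(1+\sum_{j\in C'}h_j\big)^{(-1)^{|C|-|C'|}}$. Setting $h_j=0$ for one $j\in C$ makes the factors for $C'$ and $C'\cup\{j\}$ (with $j\notin C'$) cancel, and the product becomes $1$. So every monomial of $c(x_C)-1$, a polynomial in the $h_j$ with $j\in C$, is divisible by all of these $h_j$, and $c(x_C)=1+\lambda h_C$ with $\lambda\in\mathbb Z$. On the other hand the Chern character is $\mathrm{ch}(x_C)=\prod_{j\in C}(e^{h_j}-1)=h_C$. When $c_1=\dots=c_{m-1}=0$, Newton's formula gives $\mathrm{ch}_m=(-1)^{m-1}c_m/(m-1)!$. With $m=|C|$ this yields $\lambda=\lambda_{|C|}$.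

\medskip
Now let $\xi\in K_0(Y^n)$, with integer lifts $\tilde\xi_C$ of the $\xi_C$. Since $h_C^2=0$, $c(\xi)$ is the restriction of $\prod_C(1+\tilde\xi_C\lambda_{|C|}h_C)$. As $h_Ch_{C'}=0$ whenever $C\cap C'\ne\emptyset$, the coefficient of $h_1\cdots h_n$ is a sum over set partitions $\mathcal P$ of $[n]$:
\begin{equation}\label{eq:star}
\delta(c_n(\xi))=\sum_{\mathcal P}\ \prod_{C\in\mathcal P}\lambda_{|C|}\,\xi_C\ \in\mathbb Z/p .
\end{equation}
Since $p\le n-1$, we have $\lambda_n\equiv0$ modulo $p$. So the partition $\{[n]\}$ contributes $0$, and \emph{\eqref{eq:star} depends only on the $\xi_C$ with $\emptyset\ne C\subsetneq[n]$.}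

\subsection{The case $n=4$, $p=3$, and why we need many copies}\label{sec:four}

This subsection explains the construction and is not used later. Let $\xi$ be the class of a module of rank $4$ on $Y^4$ with trivial determinant. Then $0=c_1(\xi)=\sum_j\tilde\xi_{\{j\}}h_j$ in $CH^1(Y^4)$, and multiplying by $\prod_{i\ne j}h_i$ and applying $\delta$ gives $\xi_{\{j\}}=0$ for all $j$. Thus partitions with a one-element part contribute nothing to \eqref{eq:star}. With $\lambda_2=-1$, and writing $\xi_{ij}$ for $\xi_{\{i,j\}}$, we get
\[
\delta(c_4(\xi))=\xi_{12}\xi_{34}+\xi_{13}\xi_{24}+\xi_{14}\xi_{23}\in\mathbb Z/3 .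
\]
This is quadratic, hence not additive, but it takes all values: take $\xi_{12}$ arbitrary, $\xi_{34}=1$ and the others $0$. So $Y^4$ itself gives no contradiction.

A contradiction appears if we read off many such values at once while the arguments are shared. Suppose we had one copy of $Y^4$ for each $\kappa=(\kappa_1,\dots,\kappa_4)\in[s]^4$, so tightly connected that for a module on the whole ring the coefficient $\xi_{12}$ on the copy $\kappa$ depends only on $\kappa_1,\kappa_2$, and so on. Then the values obtained would form a function of $\kappa$ of the form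
\[
\xi_{12}(\kappa_1,\kappa_2)\,\xi_{34}(\kappa_3,\kappa_4)+\xi_{13}(\kappa_1,\kappa_3)\,\xi_{24}(\kappa_2,\kappa_4)+\xi_{14}(\kappa_1,\kappa_4)\,\xi_{23}(\kappa_2,\kappa_3).
\]
There are at most $3^{6s^2}$ such functions, but $3^{s^4}$ functions on $[s]^4$. For $s\ge3$ most functions are not of this form. Yet the indicator function of a point is, being a product of two indicator functions, and the indicator functions of points generate everything. So, if these indicator functions come from modules, the set of functions that come from modules is not closed under addition. The connection is achieved by replacing $Y$ with $s$ copies of $Y$ joined at one point, and $Y^n$ with the $n$-th power of that curve.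

\subsection{The ring}

Put $s=2^n$ and
\[
B=\{(f_1,\dots,f_s)\in A^s:\ f_1(y_0)=\dots=f_s(y_0)\},\qquad R=B^{\otimes_{\mathbb Q}n}.
\]
For $i\in[s]$ let $\mathrm{pr}_i:B\to A$ now denote the $i$-th projection. Let $\iota_i:A\to B$ send $f$ to the tuple with $i$-th entry $f$ and all other entries the constant $f(y_0)$. Then
\begin{equation}\label{eq:priota}
\mathrm{pr}_i\iota_i=\mathrm{id},\qquad \mathrm{pr}_{i'}\iota_i=\mathrm{ev}\ \ (i'\ne i),\qquad \mathrm{ev}\circ\mathrm{pr}_i\ \text{ is independent of }i .
\end{equation}
In particular each $\mathrm{pr}_i$ is surjective. An element $(f_1,\dots,f_s)$ of $B$ with common value $c=f_i(y_0)$ equals $\sum_i\iota_i(f_i)-(s-1)c$, so $B$ is generated by the subrings $\iota_i(A)$ and is a finitely generated $\mathbb Q$-algebra. The ideals $\ker\mathrm{pr}_i$ are prime with intersection $0$ and $B/\ker\mathrm{pr}_i\cong A$, so $\dim B=1$. Dimension is additive under tensor products of finitely generated algebras over a field, so $R$ is a finitely generated $\mathbb Q$-algebra of dimension $n$. For $\kappa\in[s]^n$ let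
\[
\pi_\kappa=\bigotimes_j\mathrm{pr}_{\kappa_j}:R\twoheadrightarrow S,\qquad\iota_\kappa=\bigotimes_j\iota_{\kappa_j}:S\to R .
\]
Proposition~\ref{prop:cycles}, applied to each $\pi_\kappa$, gives a homomorphism
\[
\Phi=(\delta\circ\varphi_{\pi_\kappa})_\kappa:E(R)\to\mathbb F_p^{[s]^n},\qquad\Phi(e(P,\chi))_\kappa=(-1)^n\delta\big(c_n(P\otimes_{\pi_\kappa}S)\big).
\]

For $C\subseteq[n]$ let $\varepsilon_C:S\to S$ be the tensor product of $\mathrm{id}$ in the factors $j\in C$ and $\mathrm{ev}$ in the factors $j\notin C$. On spectra it keeps the coordinates in $C$ and replaces the others by $y_0$. On $K_0(S)$ it therefore fixes $x_j$ for $j\in C$, and it sends $x_j$ to $0$ for $j\notin C$, since a line bundle pulled back from a rational point is trivial. So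
\begin{equation}\label{eq:epsC}
\varepsilon_C(\xi)=r+\sum_{\emptyset\ne C'\subseteq C}\xi_{C'}x_{C'} .
\end{equation}

\subsection{Few values, many sums}

\begin{lemma}\label{lem:few}
$|\Phi(H)|<p^{s^n}$; in particular $\Phi(H)\ne\mathbb F_p^{[s]^n}$.
\end{lemma}

\begin{proof}
Let $P$ be projective of rank $n$ over $R$ with trivial determinant, and let $\xi_C(\kappa)$ be the coefficients of $[P\otimes_{\pi_\kappa}S]$. By \eqref{eq:epsC}, $\xi_C(\kappa)$ is also the $x_C$-coefficient of the class of $P\otimes_{\varepsilon_C\pi_\kappa}S$. By the last part of \eqref{eq:priota}, the map $\varepsilon_C\pi_\kappa$, which is the tensor product of $\mathrm{pr}_{\kappa_j}$ for $j\in C$ and of $\mathrm{ev}\circ\mathrm{pr}_{\kappa_j}$ for $j\notin C$, depends only on the restriction $\kappa|_C$. Hence so does $\xi_C(\kappa)$. By \eqref{eq:star}, $\Phi(e(P,\chi))$ is determined by the functions $\xi_C:[s]^C\to\mathbb F_p$ with $\emptyset\ne C\subsetneq[n]$. Counting them,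
\[
|\Phi(H)|\le p^{\sum_{m=1}^{n-1}\binom nms^m}\le p^{(2^n-2)s^{n-1}}<p^{s^n},
\]
since $s=2^n$.
\end{proof}

\begin{lemma}\label{lem:basis}
For every $\kappa\in[s]^n$ the set $\Phi(H)$ contains a nonzero multiple of the $\kappa$-th basis vector of $\mathbb F_p^{[s]^n}$.
\end{lemma}

\begin{proof}
Write $[n]=C_1\sqcup C_2$ with $|C_1|=\lfloor n/2\rfloor$ and $|C_2|=\lceil n/2\rceil$. As $n\ge4$, and as $n\le2p$ by \eqref{eq:p}, we have $2\le|C_i|\le p$. By Serre the class $n+x_{C_1}+x_{C_2}\in K_0(S)$, of rank $n=\dim S$, is represented by a projective $S$-module $P_0$ of rank $n$. Since $|C_i|\ge2$, \eqref{eq:cxC} gives $c_1(x_{C_i})=0$, so $c_1(P_0)=0$ in $CH^1(Y^n)=\operatorname{Pic}S$, and $\wedge^nP_0\cong S$. Let $P=P_0\otimes_{\iota_\kappa}R$, a module of rank $n$ with trivial determinant.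

Let $\kappa'\in[s]^n$ and put $C=\{j:\kappa'_j=\kappa_j\}$. By \eqref{eq:priota}, $\pi_{\kappa'}\iota_\kappa=\varepsilon_C$. So by \eqref{eq:epsC} the class $[P\otimes_{\pi_{\kappa'}}S]$ is $n$ plus those $x_{C_i}$ with $C_i\subseteq C$. If $\kappa'\ne\kappa$, then $C\ne[n]$ and at most one $x_{C_i}$ survives. The total Chern class is then $1$ or $1+\lambda_{|C_i|}h_{C_i}$ with $|C_i|<n$, so $c_n=0$. If $\kappa'=\kappa$, both survive, and $\delta(c_n)=\lambda_{|C_1|}\lambda_{|C_2|}=\pm(|C_1|-1)!\,(|C_2|-1)!$, which is nonzero modulo $p$ because $|C_i|-1<p$. So $\Phi(e(P,\chi))$, for any $\chi$, is a nonzero multiple of the $\kappa$-th basis vector.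
\end{proof}

The condition $n\ge4$ enters in $|C_1|\ge2$. For $n=3$ one part would have a single element, and $c_1(P_0)$ would not vanish.

\begin{theorem}\label{thm:all}
For the finitely generated $\mathbb Q$-algebra $R$ above, of dimension $n\ge4$, the set $H$ is not closed under addition. In particular it is not a subgroup of $E(R)$.
\end{theorem}

\begin{proof}
By Lemma~\ref{lem:basis} every element of $\mathbb F_p^{[s]^n}$ is a finite nonempty sum of elements of $\Phi(H)$, because multiples of a vector in an $\mathbb F_p$-space are repeated sums of it. If $H$ were closed under addition, so would be $\Phi(H)$, and we would get $\Phi(H)=\mathbb F_p^{[s]^n}$, contrary to Lemma~\ref{lem:few}.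
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:B}]
For $n=2$ we have $H=E(R)$, the known fact recalled in the introduction. For $n=3$ the set $H$ is a subgroup by Theorem~\ref{thm:three}. For $n\ge4$ apply Theorem~\ref{thm:all}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BS} Bhatwadekar--Sridharan, \emph{The Euler class group of a Noetherian ring}, Compositio Math. \textbf{122} (2000).

\bibitem{F} Fulton, \emph{Intersection Theory}.

\bibitem{PGC} \emph{Projective Generation of Curves (III)}, \url{https://www.isical.ac.in/~mrinal/Bhatwadekar_Das.pdf}.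

\end{thebibliography}

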